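# Complete but not finitely compact: the Carathéodory distance on bounded domains

## 1. The theorem, and how it splits by dimension

Throughout, $D\subset\mathbb C$ is the unit disk, $\rho$ is the Poincaré distance on $D$, and $c_X$ is the Carathéodory distance of a bounded domain $X$ (definitions are recalled in Section 2).

**Main theorem.**

**(A)** There is a bounded domain $\Omega\subset\mathbb C^2$ that is $c_\Omega$-Cauchy complete and contains points $p_0,p_1,p_2,\dots$ with
$$c_\Omega(p_0,p_k)\le\rho(0,\tfrac23)\quad\text{for all }k\ge1,\qquad p_k\to(0,0)\in\partial\Omega .$$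
Hence $\Omega$ is not finitely compact for $c_\Omega$. For $n\ge2$, the bounded domain $\Omega\times D^{n-2}\subset\mathbb C^n$ is likewise Cauchy complete and not finitely compact for its Carathéodory distance.

**(B)** If $G\subset\mathbb C$ is a bounded domain that is $c_G$-Cauchy complete, then it is $c_G$-finitely compact.

A metric space is finitely compact if its bounded closed sets are compact. Every finitely compact space is Cauchy complete, because a Cauchy sequence is bounded. The theorem concerns the converse for $c_X$: does Cauchy completeness of a bounded domain imply finite compactness? The question comes from "Intrinsic Distances, Measures and Geometric Function Theory". The answer is no in general. The implication holds for all bounded domains in $\mathbb C^n$ exactly when $n=1$.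

In terms of sequences, (A) says this. In $\Omega$ one can approach the boundary while staying within a fixed $c_\Omega$-distance of $p_0$, but no $c_\Omega$-Cauchy sequence approaches the boundary. Part (B) says that in the plane, whenever the first is possible, so is the second.

## 2. Carathéodory distance, Cauchy completeness, finite compactness

We use $\rho(a,b)=\rho\big(0,\big|\frac{a-b}{1-\bar ab}\big|\big)$ and the fact that $r\mapsto\rho(0,r)$ is an increasing homeomorphism $[0,1)\to[0,\infty)$ (for example $\rho(0,r)=\log\frac{1+r}{1-r}$; a constant factor plays no role). In particular $(D,\rho)$ is finitely compact.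

**Definition.** For a bounded domain $X\subset\mathbb C^n$ and $p,q\in X$,
$$c_X(p,q)=\sup\{\rho(f(p),f(q)):\ f\colon X\to D\text{ holomorphic}\}.$$

It is clear from the definition that $c_X$ is symmetric, satisfies the triangle inequality, and is not increased by holomorphic maps: $c_Y(F(p),F(q))\le c_X(p,q)$ for $F\colon X\to Y$. Composing $f$ with an automorphism of $D$ gives
$$c_X(p,q)=\sup\{\rho(0,f(q)):\ f\colon X\to D\text{ holomorphic},\ f(p)=0\}.\tag{1}$$
By the Schwarz–Pick lemma $c_D=\rho$.

**Comparison with the Euclidean distance.** If the ball of radius $r$ about $p$ lies in $X$ and $0<|q-p|<r$, then for $f\colon X\to D$ with $f(p)=0$ the Schwarz lemma applied to $\xi\mapsto f\big(p+\xi r\frac{q-p}{|q-p|}\big)$ gives $|f(q)|\le|q-p|/r$. Hence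
$$c_X(p,q)\le\rho(0,|q-p|/r).$$
A chain of balls along a path shows that $c_X$ is finite, and the triangle inequality shows that it is continuous. In the other direction, if $X\subset\{|x|<R\}$, the function $x\mapsto(x_i-p_i)/(2R)$ maps $X$ to $D$ and vanishes at $p$, so
$$c_X(p,q)\ge\rho\big(0,|q_i-p_i|/(2R)\big),\qquad i=1,\dots,n.$$
So $c_X$ is a distance inducing the Euclidean topology on $X$, and $c_X$-Cauchy sequences are Euclidean Cauchy. This turns both properties into statements about the boundary:

* $X$ is $c_X$-Cauchy complete if and only if no $c_X$-Cauchy sequence converges (in the Euclidean sense) to a point of $\partial X$.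
* $X$ is $c_X$-finitely compact if and only if no $c_X$-bounded sequence converges to a point of $\partial X$.

The first is immediate. For the second: a closed bounded non-compact set contains a sequence with no subsequence converging in $X$. A subsequence converges in $\mathbb C^n$, and its limit lies in $\partial X$. Conversely, the set of values of a bounded sequence tending to $\partial X$ is closed in $X$, bounded, and not compact.

**Examples.** For the unit ball $B\subset\mathbb C^n$, the function $x\mapsto\langle x,q\rangle/|q|$ and the Schwarz lemma give $c_B(0,q)=\rho(0,|q|)$, so bounded sequences stay away from $\partial B$ and $B$ is finitely compact. For $D^*=D\setminus\{0\}$, every holomorphic $f\colon D^*\to D$ extends over $0$, with values in $D$ by the maximum principle, so $c_{D^*}$ is the restriction of $\rho$. The sequence $1/(k+1)$ is then $c_{D^*}$-Cauchy and tends to $0\in\partial D^*$, so $D^*$ has neither property. These examples do not separate the two notions.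

## 3. Missing intermediate points, and why chains of discs give no bound

**The Hopf–Rinow argument.** For a complete, locally compact metric space $(X,d)$ one would argue as follows. Fix $p$, let $R$ be the supremum of the radii $r$ for which the closed ball $\bar B(p,r)$ is compact, and suppose $R<\infty$. To see that $\bar B(p,R)$ is compact it is enough, by completeness, to find a finite $3\varepsilon$-net for each small $\varepsilon>0$. Take a finite $\varepsilon$-net of the compact ball $\bar B(p,R-\varepsilon)$. It is a $3\varepsilon$-net of $\bar B(p,R)$ provided that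

> every $q$ with $d(p,q)\le R$ has a point $q'$ with $d(p,q')\le R-\varepsilon$ and $d(q',q)\le2\varepsilon$.

By local compactness some $\eta$-neighborhood of the compact ball is relatively compact, and a second use of intermediate points puts $\bar B(p,R+\eta/2)$ inside it, contradicting the choice of $R$.

The displayed condition is where this stops: a distance defined as a supremum over functions need not have intermediate points. The metric $\min(1,|x-y|)$ on $\mathbb R$ shows that this matters. It is complete and induces the usual topology, but $\mathbb R$ is bounded and not compact. With $p=0$, $R=1$, $q=5$ and $\varepsilon<\frac12$, a point $q'$ would need $|q'|\le1-\varepsilon$ and $|q'-5|\le2\varepsilon$, which is impossible. So the question is about holomorphic functions, not about metric spaces.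

**Upper bounds through discs.** To build a counterexample one needs an upper bound for $c_X(p_0,p_k)$. The usual way is to join $p_0$ to $p_k$ by a chain of holomorphic discs. Recall that the Kobayashi distance $d_X$ is the largest pseudodistance with $d_X(g(\xi),g(\xi'))\le\rho(\xi,\xi')$ for all holomorphic $g\colon D\to X$. By Schwarz–Pick $c_X$ has this property, so $c_X\le d_X$. The map $\xi\mapsto p+\xi r\frac{q-p}{|q-p|}$ gives $d_X(p,q)\le\rho(0,|q-p|/r)$ as before, so $d_X$ is also a distance inducing the Euclidean topology. A chain of discs bounds $d_X(p_0,p_k)$.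

Such a bound cannot help us. Suppose $X$ is $c_X$-Cauchy complete. A $d_X$-Cauchy sequence is $c_X$-Cauchy, hence converges, so $X$ is $d_X$-Cauchy complete. For the Kobayashi distance, Cauchy completeness is known to imply finite compactness. So $d_X(p_0,p_k)\to\infty$ for every sequence $p_k\to\partial X$. In a counterexample, chains of discs from $p_0$ to $p_k$ become arbitrarily long, and the bound on $c_X(p_0,p_k)$ must have another source.

## 4. Two discs with many common points

The other source is this. Let $g\colon D\to D$ be holomorphic, and let the two discs $\{(z,\frac13)\}$ and $\{(z,g(z))\}$, $z\in D$, lie in a domain $\Omega\subset\mathbb C^2$. For holomorphic $f\colon\Omega\to D$ put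
$$h(z)=f(z,g(z))-f(z,\tfrac13).$$
Then $|h|\le2$, and $h$ vanishes wherever $g=\frac13$. If $g=\frac13$ at distinct points $a_1,\dots,a_N$, dividing by the finite Blaschke product with zeros $a_j$ gives
$$\big|f(0,g(0))-f(0,\tfrac13)\big|\le2\prod_{j=1}^N|a_j|.\tag{2}$$
This bounds $c_\Omega$ as soon as the product is less than $\frac12$. The two points being compared need not be near any of the common points.

How small can the product be? Let
$$m(s)=\frac{s-1/3}{1-s/3},$$
an automorphism of $D$. The function $m\circ g\colon D\to D$ vanishes at all $a_j$, so $\prod|a_j|\ge|m(g(0))|$. We want $(0,g(0))$ close to $(0,0)$, so the product is at best about $|m(0)|=\frac13$. Fortunately $2\cdot\frac13<1$.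

**Boundedly many common points are not enough.** Take $g_k\to0$ locally uniformly on $D$. The solutions of $g_k=\frac13$ then leave every compact subset of $D$. If there are at most $N$ of them for each $k$, the product of their moduli tends to $1$, and (2) says nothing. The number of common points must grow.

**The functions $z^k$.** The equation $z^k=\frac13$ has $k$ roots of modulus $3^{-1/k}$, and the product of the moduli is exactly $\frac13$. This is the optimal size. But the graph of $z^k$ passes through $(0,0)$ for every $k$, and we need $s=0$ to lie outside the domain. So replace $z$ by a function that still has modulus $1$ on the circle (off one point) but has no zeros: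
$$S(z)=\exp\Big(-\frac{1+z}{1-z}\Big),\qquad 0<|S(z)|<1\ \text{ on }D.$$
We use the discs
$$D_0=\{(z,\tfrac13):z\in D\},\qquad D_k=\{(z,S(z)^k):z\in D\}\ (k\ge1),\qquad V=\bigcup_{k\ge0}D_k .$$
The discs $D_k$ and $D_0$ have infinitely many common points, the solutions of $S^k=\frac13$.

**What the domain must do.** The domain $\Omega$ will be a neighborhood of $V$, and the points will be $p_0=(0,\frac13)\in D_0$ and $p_k=(0,e^{-k})\in D_k$ (note $S(0)=e^{-1}$). Completeness puts two demands on it. First, $\Omega$ must be so thin near $s=0$ that a sequence with $s\to0$ is forced extremely close to the discs $D_k$, with $k\to\infty$. One function $\Phi$ vanishing on $V$, with the condition $|\Phi|<1$, will do this. Second, there must be bounded functions $f_k$ that tell $D_k$ from the other discs, with values on $D_k$ bounded below near $s=0$.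

## 5. Construction of $\Omega$

Facts on infinite products: if $\sum|a_j|<\infty$, then $\prod(1+a_j)$ converges, it vanishes only if a factor does, and
$$\Big|\prod(1+a_j)-1\Big|\le\exp\Big(\sum|a_j|\Big)-1 .\tag{3}$$

Let $U=D\times D^*$ with coordinates $(z,s)$, and write $S=S(z)$. Define on $U$
$$\Phi(z,s)=(s-\tfrac13)\prod_{l\ge1}\Big(1-\frac{S^l}{s}\Big),$$
$$f_k(z,s)=\frac{S^{k(k-1)/2}}{Q_k(z)}\,m(s)\prod_{l\ge1,\ l\ne k}\Big(1-\frac{S^l}{s}\Big),\qquad Q_k=\prod_{j=1}^{k-1}(1-S^j)\prod_{j\ge1}(1-S^j)\qquad(k\ge1).$$

**Step 1: $\Phi$ and $f_k$ are holomorphic, and the $f_k$ are locally bounded uniformly in $k$.** This is needed to define $\Omega$ by infinitely many inequalities at once. Every compact subset of $U$ lies in a set $\{|z|\le R,\ \delta\le|s|<1\}$ with $R<1$, $\delta>0$. Put $\sigma=\max_{|z|\le R}|S|<1$. There $|S^l/s|\le\sigma^l/\delta$, so the products converge uniformly. Also $Q_k$ has no zeros since $|S|<1$. Hence $\Phi$ and $f_k$ are holomorphic on $U$. Since $|m|<1$ on $D$ and $|S|<1$,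
$$|f_k|\le\prod_{l\ge1}(1+\sigma^l/\delta)\ \prod_{j\ge1}(1-\sigma^j)^{-2}\qquad\text{for all }k.$$

**Step 2: the function $u:=\sup_k|f_k|$ is continuous on $U$.** This makes the condition $u<2$ open. By Step 1 and the Cauchy estimates, each point of $U$ has a ball about it on which all $f_k$ are Lipschitz with one constant $L$. Then $|u(x)-u(y)|\le L|x-y|$ on that ball. Consequently
$$W=\{x\in U:\ |\Phi(x)|<1,\ u(x)<2\}$$
is open.

**Step 3: values on the discs, and $V\subset W$.** This shows that $f_k$ separates $D_k$ from all the other discs. Note $V\subset U$, since $S^k\in D^*$. On $D_0$ the factors $s-\frac13$ and $m(s)$ vanish. On $D_l$, $l\ge1$, the factor $1-S^l/s$ vanishes. Hence $\Phi=0$ on $V$, all $f_k$ vanish on $D_0$, and $f_k=0$ on $D_l$ for $l\ge1$, $l\ne k$. On $D_k$ we have $S^l/s=S^{l-k}$. Writing $1-S^{-j}=-S^{-j}(1-S^j)$ for the factors with $l=k-j<k$,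
$$\prod_{l\ge1,\,l\ne k}(1-S^{l-k})=(-1)^{k-1}S^{-k(k-1)/2}\prod_{j=1}^{k-1}(1-S^j)\prod_{j\ge1}(1-S^j)=(-1)^{k-1}S^{-k(k-1)/2}Q_k.\tag{4}$$
Therefore
$$f_k|_{D_k}=(-1)^{k-1}b_k,\qquad b_k:=m(S^k),\qquad |b_k|<1.\tag{5}$$
For instance, on $D_2$ the only factor with $l<2$ is $1-S^{-1}=-S^{-1}(1-S)$; the prefactor $S/Q_2$ removes $S^{-1}$ and all the factors $1-S^j$, and leaves $f_2=-m(S^2)$. By (5), $u\le1$ on $V$, so $V\subset W$.

**Step 4: $V$ is connected, and $\Omega$ is defined.** Each $D_k$ is connected and meets $D_0$ at the $z\in D$ with $\frac{1+z}{1-z}=\frac{\log3}k$. So $V$ is connected, and we set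
$$\Omega=\text{the connected component of }W\text{ containing }V.$$
It is a bounded domain in $\mathbb C^2$. By construction the functions
$$z,\qquad s,\qquad\Phi,\qquad\tfrac12f_k\ (k\ge1)$$
all map $\Omega$ into $D$.

## 6. The points $p_k$ stay at bounded distance from $p_0$

The discs $D_k$ and $D_0$ have infinitely many common points. The next lemma is the corresponding form of (2).

**Lemma 1.** Let $k\ge1$ and let $h$ be holomorphic on $D$ with $|h|\le C$ and $h=0$ wherever $S^k=\frac13$. Then $|h|\le C|b_k|$ on $D$.

*Proof.* The zeros of $b_k=m(S^k)$ are the points with $S^k=\frac13$. They are simple, because $(S^k)'=-2kS^k/(1-z)^2\ne0$ and $m'\ne0$. Change variables to $Z=\frac{1+z}{1-z}$, which maps $D$ onto $H=\{\operatorname{Re}Z>0\}$ and turns $S$ into $e^{-Z}$. Then $b_k$ becomes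
$$\beta(Z)=m(e^{-kZ}),$$
with period $2\pi i/k$ and simple zeros at $Z_j=(\log3+2\pi ij)/k$, $j\in\mathbb Z$. Regard $h$ as a function of $Z$. Then $q=h/\beta$ is holomorphic on $H$.

*$q$ is bounded.* The closed discs of radius $\frac1{2k}$ about the $Z_j$ are disjoint, as $2\pi/k>1/k$, and they lie in $H$, as $\log3>\frac12$. The function $\beta$ is continuous on $\{\operatorname{Re}Z\ge0\}$, has modulus $1$ on $\operatorname{Re}Z=0$, vanishes only at the $Z_j$, and tends to $m(0)=-\frac13$ as $\operatorname{Re}Z\to\infty$. Choose $T$ with $|\beta|\ge\frac16$ for $\operatorname{Re}Z\ge T$. On the compact rectangle $0\le\operatorname{Re}Z\le T$, $0\le\operatorname{Im}Z\le2\pi/k$, with the open discs removed, $|\beta|$ has a positive minimum. By periodicity there is $\delta_0>0$ with $|\beta|\ge\delta_0$ off the discs. So $|q|\le C/\delta_0$ off the open discs, and inside them by the maximum principle.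

*$|q|\le C$.* As $Z$ tends to a finite point of $\operatorname{Re}Z=0$, $|\beta|\to1$, so $\limsup|q|\le C$ there. The point at infinity is handled by Phragmén–Lindelöf: for $\varepsilon>0$ put $q_\varepsilon(Z)=q(Z)(1+Z)^{-\varepsilon}$ (principal branch). Since $|1+Z|\ge1$ on $H$, $|q_\varepsilon|\le|q|$, so $\limsup|q_\varepsilon|\le C$ at finite boundary points. Since $q$ is bounded, $q_\varepsilon\to0$ at infinity. The maximum principle gives $|q_\varepsilon|\le C$, and $\varepsilon\to0$ gives $|q|\le C$. $\square$

**Proposition 2.** With $p_0=(0,\frac13)$ and $p_k=(0,e^{-k})$, we have $c_\Omega(p_0,p_k)\le\rho(0,\frac23)$ for all $k\ge1$, and $\Omega$ is not $c_\Omega$-finitely compact.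

*Proof.* Since $S(0)=e^{-1}$, these points lie in $V\subset\Omega$. Let $f\colon\Omega\to D$ be holomorphic with $f(p_0)=0$. Fix $k\ge 1$ and put $h(z)=f(z,S(z)^k)-f(z,\tfrac13)$. Then $|h|\le2$ and $h=0$ wherever $S^k=\frac13$. Lemma 1 at $z=0$ gives
$$|f(p_k)|=|h(0)|\le2|m(e^{-k})|.$$
The function $m$ is increasing on $[0,\frac12]$ with $m(0)=-\frac13$, $m(\frac12)=\frac15$, and $0<e^{-k}<\frac12$. So $|m(e^{-k})|<\frac13$ and $|f(p_k)|\le\frac23$. By (1), $c_\Omega(p_0,p_k)\le\rho(0,\frac23)$. Finally $p_k\to(0,0)$, which is not in $\Omega\subset U$ and so lies in $\partial\Omega$. By Section 2, $\Omega$ is not finitely compact. $\square$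

**Remark.** The points $p_k$ do not accumulate at one another. By (5), $f_k(p_l)=0$ for $l\ge1$, $l\ne k$, so $c_\Omega(p_k,p_l)\ge\rho\big(0,\frac12|m(e^{-k})|\big)$. Here $m(e^{-k})\neq0$ for every $k$, and $|m(e^{-k})|\to\frac13$. Lemma 1 also explains the form of $f_k$: a function $\Omega\to D$ that vanishes on $D_0$ vanishes on $D_k\cap D_0$, so on $D_k$ it is at most $|b_k|$. By (5), $f_k$ attains this size on $D_k$.

## 7. $\Omega$ is Cauchy complete

Let $x_\nu=(z_\nu,s_\nu)$ be a $c_\Omega$-Cauchy sequence. It converges in $\mathbb C^2$ to some $x_*=(z_*,s_*)$, and it is $c_\Omega$-bounded: $c_\Omega(a,x_\nu)\le M$ for a fixed $a\in\Omega$ and all $\nu$. Any function $F\colon\Omega\to D$ then satisfies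
$$\rho(0,F(x_\nu))\le\rho(0,F(a))+M .\tag{6}$$
With $F=z$ and $F=s$ this gives $|z_*|<1$ and $|s_*|<1$. So the only question is whether $s_*=0$.

**Step 1: if $s_*\neq0$, then $x_*\in\Omega$.** This step disposes of all boundary points of $\Omega$ inside $U$. Now $x_*\in U$. Apply (6) to $\Phi$ and to all $\frac12f_k$. Since $|\Phi(a)|<1$ and $\frac12|f_k(a)|\le\frac12u(a)<1$ for all $k$, the right side of (6) is bounded independently of $k$. So there is $r<1$ with
$$|\Phi(x_\nu)|\le r,\qquad\tfrac12|f_k(x_\nu)|\le r\qquad\text{for all }k,\nu .$$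
By continuity of $\Phi$ and $u$, $|\Phi(x_*)|\le r<1$ and $u(x_*)\le2r<2$, so $x_*\in W$. A small ball about $x_*$ lies in $W$ and contains points $x_\nu\in\Omega$. So the ball lies in the component $\Omega$, and $x_\nu\to x_*\in\Omega$, also for $c_\Omega$.

From now on suppose $s_*=0$. We derive a contradiction. Write $S_\nu=S(z_\nu)$. Since $z_\nu\to z_*\in D$, there are $0<\tau\le\sigma<1$ with $\tau\le|S_\nu|\le\sigma$ for all $\nu$.

**Step 2: choose the nearest disc.** We attach to $x_\nu$ the index $k_\nu$ for which $S_\nu^{k_\nu}$ is comparable to $s_\nu$. For $\nu$ so large that $|s_\nu|<\tau$ we have $\log|s_\nu|/\log|S_\nu|>1$. Let $k_\nu\ge1$ be an integer nearest to this number. Since $|S_\nu^k/s_\nu|=|S_\nu|^{\,k-\log|s_\nu|/\log|S_\nu|}$, the quotient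
$$t_\nu:=S_\nu^{k_\nu}/s_\nu\quad\text{satisfies}\quad|S_\nu|^{1/2}\le|t_\nu|\le|S_\nu|^{-1/2}.$$
Also $k_\nu\to\infty$, because $\log|s_\nu|/\log|S_\nu|\ge\log|s_\nu|/\log\tau\to\infty$.

**Step 3: $|\Phi|<1$ forces $t_\nu$ to be extremely close to $1$.** That is, $x_\nu$ is extremely close to $D_{k_\nu}$. Omit $\nu$.

* For $l<k$: $|S^l/s|=|S|^{-(k-l)}|t|\ge|S|^{-(k-l-1/2)}$, so
$$|1-S^l/s|\ge|S|^{-(k-l-1/2)}\big(1-|S|^{k-l-1/2}\big)\ge|S|^{-(k-l-1/2)}\big(1-\sigma^{k-l-1/2}\big).$$
* For $l>k$: $|S^l/s|=|S|^{l-k}|t|\le|S|^{l-k-1/2}$, so $|1-S^l/s|\ge1-\sigma^{l-k-1/2}$.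

Put $\kappa=\prod_{j\ge1}(1-\sigma^{j-1/2})>0$. Since $\sum_{j=1}^{k-1}(j-\frac12)=\frac{(k-1)^2}2$ and $|S|\le\sigma$,
$$\prod_{l\ne k}|1-S^l/s|\ge\kappa^2\sigma^{-(k-1)^2/2}.$$
Now $\Phi=(s-\frac13)(1-t)\prod_{l\ne k}(1-S^l/s)$, $|\Phi(x_\nu)|<1$, and $|s_\nu-\frac13|\ge\frac14$ for large $\nu$. Hence
$$\varepsilon_\nu:=|1-t_\nu|\le4\kappa^{-2}\sigma^{(k_\nu-1)^2/2},\qquad\text{so}\quad k_\nu\varepsilon_\nu\to0.\tag{7}$$

**Step 4: $|f_{k_\nu}(x_\nu)|\to\frac13$.** This transfers the value of $f_k$ on $D_k$, where it is known, to the nearby point $x_\nu$. We have $S^l/s=S^{l-k}t$. Dividing each factor of the product in $f_k$ by the corresponding factor of (4), we use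
$$\frac{1-S^{-j}t}{1-S^{-j}}=1-\frac{1-t}{1-S^j},\qquad\frac{1-S^jt}{1-S^j}=1+\frac{S^j(1-t)}{1-S^j}.$$
(For the first: $1-S^{-j}t=(1-S^{-j})+S^{-j}(1-t)$ and $\frac{S^{-j}}{1-S^{-j}}=-\frac1{1-S^j}$.) With (4) this gives
$$f_k(x_\nu)=(-1)^{k-1}m(s_\nu)\prod_{j=1}^{k-1}\Big(1-\frac{1-t}{1-S^j}\Big)\prod_{j\ge1}\Big(1+\frac{S^j(1-t)}{1-S^j}\Big).$$
The sums of the moduli of the deviations from $1$ are at most $k_\nu\varepsilon_\nu/(1-\sigma)$ in the first product and $\varepsilon_\nu\sigma/(1-\sigma)^2$ in the second. By (7) both tend to $0$, so by (3) both products tend to $1$. Since $m(s_\nu)\to m(0)=-\frac13$, the assertion follows.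

**Step 5: for each fixed $l$, $f_l(x_\nu)\to0$ as $\nu\to\infty$.** This says that $f_l$ no longer sees $x_\nu$ once the sequence has moved on to later discs. Comparing the definitions, wherever $S^l\ne s$,
$$f_l=\frac{S^{l(l-1)/2}}{Q_l}\cdot\frac{\Phi}{(1-s/3)(1-S^l/s)} .$$
At $x_\nu$ we have $|\Phi|<1$, $|S|<1$, $|Q_l|\ge\prod_{j\ge1}(1-\sigma^j)^2$, $|1-s/3|\ge\frac23$, and $|S_\nu^l/s_\nu|\ge\tau^l/|s_\nu|\to\infty$. So $f_l(x_\nu)\to0$.

**Step 6: contradiction.** By Step 4 there is $\nu_0$ with $|f_{k_\mu}(x_\mu)|\ge\frac14$ for all $\mu\ge\nu_0$. Fix such a $\mu$ and let $l=k_\mu$. Since $\frac12f_l\colon\Omega\to D$, Step 5 gives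
$$\liminf_{\nu\to\infty}c_\Omega(x_\mu,x_\nu)\ge\lim_{\nu\to\infty}\rho\big(\tfrac12f_l(x_\mu),\tfrac12f_l(x_\nu)\big)=\rho\big(\tfrac12f_l(x_\mu),0\big)\ge\rho(0,\tfrac18).$$
This holds for every $\mu\ge\nu_0$, so $(x_\nu)$ is not Cauchy, a contradiction. Hence $\Omega$ is $c_\Omega$-Cauchy complete.

Both conditions defining $W$ were used. The bound $|\Phi|<1$ gave Steps 3 and 5. The bound $u<2$ made every $\frac12f_l$ a competitor in the definition of $c_\Omega$.

## 8. Dimensions $n\ge2$, and the Kobayashi distance of $\Omega$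

Let $Y=\Omega\times D^{n-2}$. A $c_Y$-Cauchy sequence projects to Cauchy sequences in $(\Omega,c_\Omega)$ and in each factor $(D,\rho)$. These converge, so the sequence converges in $Y$, and $Y$ is Cauchy complete. The inclusion $x\mapsto(x,0)$ and the projection $Y\to\Omega$ are holomorphic, so $c_Y((p,0),(q,0))=c_\Omega(p,q)$. Hence the points $(p_k,0)$ stay within $\rho(0,\frac23)$ of $(p_0,0)$ and tend to a boundary point, so $Y$ is not finitely compact. This completes the proof of (A). $\blacksquare$

By Section 3, $\Omega$ is finitely compact for the Kobayashi distance. So $d_\Omega(p_0,p_k)\to\infty$ while $c_\Omega(p_0,p_k)$ stays bounded.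

## 9. The plane: measures off a fibre, and the Cauchy kernel

We prove (B) in contrapositive form. Let $G\subset\mathbb C$ be a bounded domain that is not $c_G$-finitely compact. We construct a $c_G$-Cauchy sequence converging to a boundary point.

### 9.1. The algebra $H^\infty(G)$ and its fibres

Let $A=H^\infty(G)$ with the sup norm. Its maximal ideal space $\mathcal M$ is the set of nonzero multiplicative linear functionals $\chi\colon A\to\mathbb C$. Each satisfies $\chi(1)=1$ and $|\chi(f)|\le\|f\|$, and $\mathcal M$ is compact Hausdorff in the weak-$*$ topology. The Gelfand transform $\hat f(\chi)=\chi(f)$ is continuous on $\mathcal M$. Evaluations at points of $G$ belong to $\mathcal M$, so $\sup_{\mathcal M}|\hat f|=\|f\|$. We write $z$ for the coordinate function. The *fibre* over $w\in\mathbb C$ is $\{\hat z=w\}$.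

**Example.** For $G=D^*$, $A=H^\infty(D)$ by removable singularities. Write $f-f(0)=zg$ with $g\in A$. If $\chi(z)=0$, then $\chi(f)=f(0)$. So the fibre over $0$ is one point. Dividing by $z-w$ inside $A$ and applying a functional with $\chi(z)=w$ is a device we use three times below.

We also use limits along a free ultrafilter: they assign to each bounded sequence of complex numbers a limit, linearly and multiplicatively, equal to the ordinary limit when that exists and lying in the closure of the set of values.

### 9.2. A functional at the boundary and its measure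

By Section 2 there is a sequence $(x_\nu)$ in $G$ with $x_\nu\to\zeta\in\partial G$ and $c_G(x_0,x_\nu)\le\rho(0,r_0)$ for some $x_0\in G$, $r_0<1$ and all $\nu$. Nothing says that $(x_\nu)$, or a subsequence, is Cauchy. We shall find other points near $\zeta$ that form a Cauchy sequence.

Let $\varphi(f)$ be the limit of $f(x_\nu)$ along a free ultrafilter. Then $\varphi\in\mathcal M$ and $\varphi(z)=\zeta$. If $a,b\in D$ and $\big|\frac{a-b}{1-\bar ab}\big|\le r_0$, then $|a-b|\le r_0|1-\bar ab|\le2r_0$. If $f$ is nonconstant with $\|f\|\le1$, then $f\colon G\to D$, so $|f(x_\nu)-f(x_0)|\le2r_0$. For constants this is trivial. Hence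
$$|\varphi(f)-f(x_0)|\le2r_0\|f\|\qquad(f\in A).$$
By the Hahn–Banach and Riesz theorems, applied to $\{\hat f: f\in A\}\subset C(\mathcal M)$, there is a complex regular Borel measure $\eta$ on $\mathcal M$ with
$$\|\eta\|\le2r_0<2,\qquad\int\hat f\,d\eta=\varphi(f)-f(x_0)\quad(f\in A).$$
Put $\lambda=\eta+\delta_{x_0}$, so that $\int\hat f\,d\lambda=\varphi(f)$. Let $F=\{\hat z=\zeta\}$ and $F^c=\mathcal M\setminus F$. Then $x_0\notin F$, since $\hat z(x_0)=x_0\ne\zeta$.

The measure $\delta_\varphi$ also represents $\varphi$, but it sits on $F$ and says nothing about points off the fibre. The bound $\|\eta\|<2$ ensures that $\lambda$ is better. Testing with $f=1$ gives $\eta(\mathcal M)=0$, so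
$$2|\eta(F)|=|\eta(F)|+|\eta(F^c)|\le\|\eta\|<2,$$
and since $\lambda(\mathcal M)=1$ and $\lambda(F)=\eta(F)$,
$$c:=\lambda(F^c)=1-\eta(F)\ne0.\tag{8}$$

### 9.3. The identity at a point $y\in G$, and what it needs

For $y\in G$ and $f\in A$, the function $g=(f-f(y))/(z-y)$ is in $A$. Since $\varphi((z-\zeta)g)=0$ and $\hat z-\zeta$ vanishes on $F$, formally
$$f(y)\int_{F^c}\frac{\hat z-\zeta}{\hat z-y}\,d\lambda=\int_{F^c}\hat f\,\frac{\hat z-\zeta}{\hat z-y}\,d\lambda .$$
If the kernel $\frac{\hat z-\zeta}{\hat z-y}=1+\frac{y-\zeta}{\hat z-y}$ is close to $1$ in $L^1(|\lambda|)$ on $F^c$, this reads $c\,f(y)\approx\int_{F^c}\hat f\,d\lambda$, and the right side does not depend on $y$. So such points $y$ are $c_G$-close to one another. We shall see that the kernel is close to $1$ for most $y$ near $\zeta$, in the sense of area. The difficulty is that $G$ may occupy a small part of the area near $\zeta$, so "most $y$" might miss $G$. What saves the argument is that for almost every $y$ near $\zeta$ *outside* $G$ the integral of the kernel is zero. It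 is then far from $c$, so such a $y$ cannot be one of the good points.

**Notation.** Let $\lambda_*$ and $\mu$ be the push-forwards under $\hat z$ of $\lambda|_{F^c}$ and $|\lambda|\,|_{F^c}$. They are finite measures with compact support in $\mathbb C$, $|\lambda_*|\le\mu$, $\mu(\{\zeta\})=0$ and $\lambda_*(\mathbb C)=c$. Put
$$I(y)=\int\frac{|y-\zeta|}{|w-y|}\,d\mu(w)\in[0,\infty],$$
and for $y\ne\zeta$ with $I(y)<\infty$ (so that $\mu(\{y\})=0$)
$$c(y)=\int\frac{w-\zeta}{w-y}\,d\lambda_*(w)=c+\int\frac{y-\zeta}{w-y}\,d\lambda_*(w),\qquad\text{so}\quad|c(y)-c|\le I(y).\tag{9}$$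
For Borel $E\subset\mathbb C$ of finite area $|E|$ and $w\in\mathbb C$,
$$\int_E\frac{dA(y)}{|w-y|}\le2\sqrt{\pi|E|}.\tag{10}$$
Indeed, let $B$ be the disc about $w$ of radius $R$ with $\pi R^2=|E|$. The integrand is $\le\frac1R$ on $E\setminus B$ and $\ge\frac1R$ on $B\setminus E$, and these sets have equal area. So the integral is at most $\int_B\frac{dA(y)}{|w-y|}=2\pi R$. Write $\Delta(a,r)$ for the open disc and $\Delta_r=\Delta(\zeta,r)$.

### 9.4. The proof of (B)

**Step 1: $I$ is small on average near $\zeta$.** This provides many points $y$ at which the kernel is close to $1$. Let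
$$a_r(w)=\frac1{\pi r^2}\int_{\Delta_r}\frac{|y-\zeta|}{|w-y|}\,dA(y).$$
By (10), $a_r(w)\le\frac{r\cdot2\pi r}{\pi r^2}=2$. If $|w-\zeta|\ge2r$, then $|w-y|\ge\frac12|w-\zeta|$ on $\Delta_r$, so $a_r(w)\le\frac{2r}{|w-\zeta|}$. Thus $a_r\to0$ pointwise off $\zeta$, hence $\mu$-almost everywhere. By Tonelli and dominated convergence
$$\frac1{\pi r^2}\int_{\Delta_r}I\,dA=\int a_r\,d\mu\to0\qquad(r\to0).$$
The integral is at most $2\mu(\mathbb C)$ for every $r$, so $I<\infty$ a.e. on $\Delta_r$. For each $\varepsilon>0$ and all sufficiently small $r$ the average is less than $\varepsilon$, so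
$$Y_{r,\varepsilon}=\{y\in\Delta_r\setminus\{\zeta\}:I(y)<\varepsilon\}$$
has positive area.

**Step 2: $c(y)=0$ for a.e. $y\in K:=\Delta_r\setminus G$.** This excludes the points outside $G$. Let $v$ be a bounded Borel function on $K$, and
$$h(w)=\int_K\frac{v(y)}{w-y}\,dA(y),\qquad w\in\mathbb C.$$
By (10) $h$ is bounded on $\mathbb C$. The open set $G$ is disjoint from $K$, hence from $\overline K$, so $h$ is holomorphic on $G$ and $h|_G\in A$. It is also Borel on $\mathbb C$.

*Claim: $\chi(h)=h(w_0)$ for every $\chi\in\mathcal M$, where $w_0=\chi(z)$.* The function $h$ need not be holomorphic at $w_0$, so remove the part of the integral near $w_0$. For $\delta>0$ let $h^\delta$ be the integral over $K\setminus\Delta(w_0,\delta)$. By (10), $|h-h^\delta|\le2\pi\delta\|v\|_\infty$ everywhere. The function $h^\delta$ is bounded on $\mathbb C$ and holomorphic on $G\cup\Delta(w_0,\delta)$. So $g=(h^\delta-h^\delta(w_0))/(z-w_0)$ is holomorphic on $G$ (after removing a singularity if $w_0\in G$). It is bounded near $w_0$ because $h^\delta$ is holomorphic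 on $\Delta(w_0,\delta)$, and bounded away from $w_0$ because $h^\delta$ is bounded. Thus $g\in A$ and
$$\chi(h^\delta)-h^\delta(w_0)=(\chi(z)-w_0)\,\chi(g)=0 .$$
Now let $\delta\to0$, using $|\chi(h)-\chi(h^\delta)|\le2\pi\delta\|v\|_\infty$ and $h^\delta(w_0)\to h(w_0)$.

So $\hat h=h\circ\hat z$ on $\mathcal M$. Since $\varphi(z-\zeta)=0$ and $\hat z-\zeta=0$ on $F$,
$$0=\varphi((z-\zeta)h)=\int_{F^c}(\hat z-\zeta)\,h(\hat z)\,d\lambda=\int(w-\zeta)h(w)\,d\lambda_*(w)=\int_Kv(y)\,c(y)\,dA(y).$$
Fubini applies because, by (10), $\iint_K\frac{|w-\zeta|}{|w-y|}\,dA(y)\,d\mu(w)\le2\pi r\int|w-\zeta|\,d\mu(w)<\infty$. Choose $v=\overline{c(y)}/(1+|c(y)|)$ where $y\neq\zeta$ and $I(y)<\infty$, and $v=0$ on the remaining null set. This gives $\int_K\frac{|c(y)|^2}{1+|c(y)|}\,dA=0$, so $c(y)=0$ a.e. on $K$.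

**Step 3: good points exist in $G$.** We combine the two steps. Let $0<\varepsilon<|c|$, which is possible by (8). On $Y_{r,\varepsilon}$, (9) gives $|c(y)|\ge|c|-\varepsilon>0$. By Step 2 the set $Y_{r,\varepsilon}\setminus G\subset K$ has zero area. By Step 1, for all small $r$, $Y_{r,\varepsilon}$ has positive area. Hence $Y_{r,\varepsilon}\cap G\neq\emptyset$ for all small $r$.

**Step 4: $f(y)$ is almost determined at a good point.** This makes the identity of 9.3 rigorous. Let $y\in Y_{r,\varepsilon}\cap G$ and $f\in A$ with $\|f\|\le1$. The function $g=(f-f(y))/(z-y)$ is in $A$: the singularity at $y\in G$ is removable, and away from $y$ it is clearly bounded. From $(\hat z-y)\hat g=\hat f-f(y)$ we get $\hat g=\frac{\hat f-f(y)}{\hat z-y}$ off $\{\hat z=y\}$. Moreover $|\lambda|(\{\hat z=y\}\cap F^c)=\mu(\{y\})=0$. So $\varphi((z-\zeta)g)=0$ reads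
$$\int_{F^c}(\hat z-\zeta)\,\frac{\hat f-f(y)}{\hat z-y}\,d\lambda=0 .$$
The function $\frac{\hat z-\zeta}{\hat z-y}=1+\frac{y-\zeta}{\hat z-y}$ is $|\lambda|$-integrable on $F^c$ because $I(y)<\infty$, so we may split:
$$c(y)f(y)=\int_{F^c}\hat f\,\frac{\hat z-\zeta}{\hat z-y}\,d\lambda=\Lambda(f)+\int_{F^c}\hat f\,\frac{y-\zeta}{\hat z-y}\,d\lambda,\qquad\Lambda(f):=\int_{F^c}\hat f\,d\lambda .$$
Hence $|c(y)f(y)-\Lambda(f)|\le I(y)<\varepsilon$. Together with $|c(y)-c|<\varepsilon$ and $|f(y)|\le1$,
$$\Big|f(y)-\frac{\Lambda(f)}c\Big|\le\frac{2\varepsilon}{|c|}\qquad\text{for all }f\in A,\ \|f\|\le1.\tag{11}$$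

**Step 5: the Cauchy sequence.** Choose $\varepsilon_j\to0$ with $0<\varepsilon_j<|c|$, then $r_j\to0$ small enough for Step 3, and $y_j\in Y_{r_j,\varepsilon_j}\cap G$. Then $y_j\to\zeta$, and since $\Lambda(f)/c$ does not depend on $y$, (11) gives
$$\sup_{\|f\|\le1}|f(y_i)-f(y_j)|\le\frac{2(\varepsilon_i+\varepsilon_j)}{|c|}\to0\qquad(i,j\to\infty).$$
Restricting to holomorphic $f\colon G\to D$ with $f(y_i)=0$ and using (1), we get $c_G(y_i,y_j)\le\rho\big(0,\frac{2(\varepsilon_i+\varepsilon_j)}{|c|}\big)$ as soon as the argument is less than $1$. So $c_G(y_i,y_j)\to0$, and $(y_j)$ is a $c_G$-Cauchy sequence converging to $\zeta\in\partial G$. It has no limit in $G$, so $G$ is not $c_G$-Cauchy complete. This proves (B). $\blacksquare$
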